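\title{Smoothness of square-integrable very weak solutions of the steady Navier--Stokes equations in the plane}

\begin{abstract}
We prove that every very weak solution $u\in L^2(\Omega)$ of the steady Navier--Stokes equations in a plane domain $\Omega$ is smooth. In two dimensions the $L^2$ norm is scale invariant and $u\otimes u$ is only integrable, so the perturbative estimates are needed at an endpoint where they fail for general coefficients. We prove an $\varepsilon$-regularity theorem by duality, solving a linear adjoint problem in the class of bounded functions with square-integrable gradient. The $L^\infty$ bound comes from a cancellation: the adjoint operator sees only two angular Fourier modes of the velocity, and the equation makes these two modes integrable in the radius.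
\end{abstract}

\section{Introduction}

Let $\Omega\subset\mathbf R^n$ be a domain and consider the steady Navier--Stokes equations
\[
-\Delta u+u\cdot\nabla u+\nabla p=0,\qquad \operatorname{div}u=0\qquad\text{in }\Omega .
\]
For divergence-free $u$ the nonlinear term has components $\partial_j(u_iu_j)$, with summation over repeated indices. If we multiply the first equation by a divergence-free test field, the pressure drops out and all derivatives can be moved onto the test field. This leads to the following definition. A vector field $u\in L^2(\Omega)$ with $\operatorname{div}u=0$ in the sense of distributions is a \emph{very weak solution} in $\Omega$ if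
\begin{equation}\label{eq:vw}
\int_\Omega\bigl(-u_i\,\Delta\varphi_i-u_iu_j\,\partial_j\varphi_i\bigr)\,dx=0
\end{equation}
for every smooth divergence-free vector field $\varphi$ with compact support in $\Omega$. No derivative of $u$ appears, and square integrability is what is needed to give the quadratic term a meaning. We call $u$ \emph{smooth} in $\Omega$ if it agrees almost everywhere with a $C^\infty$ field.

It is known that for $n\ge3$ every very weak solution with $u\in L^n(\Omega)$ is smooth, and that for $n=2$ the same holds if $u\in L^{2+\delta}(\Omega)$ for some $\delta>0$. Whether it holds for $n=2$ and $u\in L^2(\Omega)$ is posed in \cite{notes} as a question that appears to be open. The answer is affirmative.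

\begin{theorem}\label{thm:main}
Let $\Omega\subset\mathbf R^2$ be a domain and let $u\in L^2(\Omega)$ be a very weak solution in $\Omega$. Then $u$ is smooth in $\Omega$.
\end{theorem}

We deduce this from a quantitative local statement. Here $B_R(x_0)$ is the open disc with center $x_0$ and radius $R$, and $B_R=B_R(0)$.

\begin{theorem}[$\varepsilon$-regularity]\label{thm:eps}
There are absolute constants $\varepsilon_0\in(0,1]$ and $C_k$ $(k\ge0)$ with the following property. If $u$ is a very weak solution in $B_R(x_0)\subset\mathbf R^2$ with $\|u\|_{L^2(B_R(x_0))}\le\varepsilon_0$, then $u$ is smooth in $B_{R/2}(x_0)$ and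
\[
R^{k+1}\sup_{B_{R/2}(x_0)}|D^ku|\le C_k\|u\|_{L^2(B_R(x_0))}\qquad(k\ge0).
\]
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:eps}]
Let $x_0\in\Omega$. Since $\|u\|_{L^2(B_R(x_0))}\to0$ as $R\to0$, there is a disc $B_R(x_0)\subset\Omega$ on which Theorem~\ref{thm:eps} applies, so $u$ has a smooth representative on $B_{R/2}(x_0)$. Two such representatives are continuous and agree almost everywhere on the overlap of their discs, hence everywhere there. Countably many of the discs cover $\Omega$, so the glued field equals $u$ almost everywhere.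
\end{proof}

\subsection*{Why the plane is an endpoint}
If $u$ is a very weak solution, so is $u_\lambda(x)=\lambda u(x_0+\lambda x)$ on the rescaled domain, because both terms of \eqref{eq:vw} are multiplied by the same factor $\lambda^{3-n}$. The $L^q$ norm is multiplied by $\lambda^{1-n/q}$. For $q>n$ zooming in makes the norm small at a definite rate, and $q=n$ is the scale-invariant exponent. For $n=2$ the scale-invariant space is also the space in which the problem just makes sense.

Formally, $u=k*(u\otimes u)+(\text{smooth})$, where $k$, the gradient of the fundamental solution of the Stokes system, is homogeneous of degree $1-n$. Freeze one factor and consider the linear map $w\mapsto k*(u\otimes w)$. For $w\in L^p$ the product lies in $L^q$ with $1/q=1/n+1/p$, and the Hardy--Littlewood--Sobolev inequality takes it back to $L^p$ provided $1<q<n$, that is, $n/(n-1)<p<\infty$. When $\|u\|_{L^n}$ is small one would like a contraction both on $L^n$, where $u$ is known to lie, and on a better space $L^p$, $p>n$. The exponent $p=n$ is admissible exactly when $n>2$.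 For $n=2$ it corresponds to $q=1$, and convolution with $|x|^{-1}$ does not map $L^1$ into $L^2_{\mathrm{loc}}$, since $|x|^{-1}$ itself is not locally square integrable.

This failure is not an artifact of the method. In the plane write $u=(-\partial_2\psi,\partial_1\psi)$ with a stream function $\psi\in W^{1,2}$. The equation becomes (Section~\ref{sec:stream})
\begin{equation}\label{eq:real}
\Delta^2\psi=\partial_1\partial_2\bigl((\partial_1\psi)^2-(\partial_2\psi)^2\bigr)-(\partial_1^2-\partial_2^2)\bigl(\partial_1\psi\,\partial_2\psi\bigr).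
\end{equation}
Compare it with an equation of the same shape and scaling.

\begin{example}\label{ex:loglog}
Let $f(x)=\log\log(1/r)$, $r=|x|<\frac12$, and $L=\log(1/r)$. Then $rf'=-1/L$, so $\int|\nabla f|^2=2\pi\int_0^{1/2}dr/(rL^2)<\infty$, and $\Delta f=\frac1r(rf')'=-1/(r^2L^2)=-|\nabla f|^2$ for $r>0$. The identity $\Delta f=-|\nabla f|^2$ holds across the origin in the sense of distributions, because the flux $2\pi rf'(r)$ tends to $0$ as $r\to0$. Hence $f\in W^{1,2}(B_{1/2})$ is an unbounded solution of $\Delta^2f=-\Delta|\nabla f|^2$.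
\end{example}

Scaling and smallness alone therefore cannot prove Theorem~\ref{thm:eps}, and on the evidence of Example~\ref{ex:loglog} one might expect a counterexample. What decides the question is the algebraic form of the right side of \eqref{eq:real}: it contains only the trace-free part of $\nabla\psi\otimes\nabla\psi$, paired with trace-free second derivatives.

\subsection*{Plan of the proof}
Section~\ref{sec:tools} collects the kernels and standard facts. In Section~\ref{sec:stream} we write \eqref{eq:real} in complex form and represent $\psi$, up to a smooth function, as the convolution of an $L^1$ function with a bounded kernel. Section~\ref{sec:idea} sets up the duality argument and shows the cancellation on a point mass. The cancellation is proved in general in Section~\ref{sec:modes} and turned into a contraction estimate in Section~\ref{sec:T}. Sections~\ref{sec:local} and~\ref{sec:L4} carry out the duality argument and give $u\in L^4$ locally, and Section~\ref{sec:boot} goes from $L^4$ to $C^\infty$.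

\section{Kernels and standard facts}\label{sec:tools}

We identify $\mathbf R^2$ with $\mathbf C$, write $z=x_1+ix_2=re^{i\theta}$, and put
\[
\partial=\tfrac12(\partial_1-i\partial_2)=\tfrac12e^{-i\theta}\bigl(\partial_r-\tfrac ir\partial_\theta\bigr),\qquad \bar\partial=\tfrac12(\partial_1+i\partial_2).
\]
Then $\partial_1=\partial+\bar\partial$, $\partial_2=i(\partial-\bar\partial)$, $\Delta=4\partial\bar\partial$ and $\Delta^2=16\,\partial^2\bar\partial^2$. For functions and distributions $\overline{\partial F}=\bar\partial\bar F$, and $\operatorname{Im}F=(F-\bar F)/(2i)$. Integrals without a domain are over $\mathbf R^2$, $\|\cdot\|_p$ is the norm of $L^p(\mathbf R^2)$, and $C$ denotes absolute constants unless a dependence is shown. If $A$ and $F$ are distributions and $F$ has compact support, then $A*F$ is defined and $D(A*F)=(DA)*F=A*(DF)$ for every derivative $D$. We write $F_\tau=F*\mu_\tau$ for the mollification with a standard nonnegative mollifier $\mu_\tau$, $\tau>0$.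

We use the following textbook facts in the plane.
\begin{itemize}
\item[(P)] \emph{Poincar\'e.} If $B$ is a disc, $1\le p<\infty$ and $\int_BF=0$, then $\|F\|_{L^p(B)}\le C(p,B)\|\nabla F\|_{L^p(B)}$.
\item[(S)] \emph{Sobolev and Morrey.} On a disc $B$, $W^{1,2}(B)\subset L^q(B)$ for every $q<\infty$, and $W^{1,4}(B)\subset C(\overline B)$, with continuous inclusions.
\item[(W)] \emph{Wirtinger.} If $F$ is a smooth $2\pi$-periodic function with mean $m$, then $\int_0^{2\pi}|F-m|^2\,d\theta\le\int_0^{2\pi}|F'|^2\,d\theta$.
\item[(HLS)] \emph{Hardy--Littlewood--Sobolev.} Convolution with $|z|^{-1}$ is bounded from $L^{4/3}(\mathbf R^2)$ to $L^4(\mathbf R^2)$.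
\item[(M)] \emph{Mikhlin.} A Fourier multiplier whose symbol is homogeneous of degree $0$ and smooth off the origin is bounded on $L^s(\mathbf R^2)$, $1<s<\infty$.
\end{itemize}

\subsection*{The kernels}
All kernels in the proof are derivatives of one real function, $E=\frac1\pi|z|^2\log|z|^2$. Put
\[
N=\frac z{\pi\bar z}=\frac{e^{2i\theta}}\pi,\qquad K_1=\frac1{\pi z}=\frac{e^{-i\theta}}{\pi r},\qquad K_3=-\frac{\bar z}{\pi z^2}=-\frac{e^{-3i\theta}}{\pi r}.
\]
Differentiating $E=\frac1\pi z\bar z\log(z\bar z)$ gives $\partial E=\frac1\pi\bar z(\log|z|^2+1)$ and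
\begin{equation}\label{eq:E}
\partial^2E=\bar N,\qquad\partial\bar\partial E=\tfrac1\pi(\log|z|^2+2),\qquad\partial\bar N=K_3,\qquad\bar\partial\bar N=K_1 .
\end{equation}
These identities hold in the sense of distributions: if $F$ is smooth off the origin, $|F|=o(|z|^{-1})$ at $0$, and the pointwise gradient is locally integrable, then the boundary term on a small circle $|z|=\tau$ tends to $0$. The Cauchy kernel satisfies $\bar\partial K_1=\delta$, so
\begin{equation}\label{eq:fund}
\bar\partial^2\bar N=\delta,\qquad\partial^2N=\delta,\qquad\partial^2\bar\partial^2E=\delta .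
\end{equation}
Let $\mathcal K=\{K_1,K_3,\bar K_1,\bar K_3\}$. By \eqref{eq:E} and its complex conjugate, every third derivative of $E$, and every first derivative of $N$ or $\bar N$, is a linear combination of elements of $\mathcal K$. Each $k\in\mathcal K$ satisfies $|k|=1/(\pi|z|)$.

\begin{lemma}\label{lem:kernels}
Let $k\in\mathcal K$.
\begin{itemize}
\item[(a)] $\|k*F\|_{L^1(B_R(x))}\le2R\|F\|_1$ for every disc $B_R(x)$.
\item[(b)] $\|k*F\|_4\le C\|F\|_{4/3}$.
\item[(c)] If $1<s<\infty$ and $F\in L^s$ has compact support, then $\|\nabla(k*F)\|_s\le C(s)\|F\|_s$.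
\end{itemize}
\end{lemma}

\begin{proof}
(a) The integral of $|z-y|^{-1}$ over $z\in B_R(x)$ is at most its integral over $B_R(y)$, which is $2\pi R$: the two discs have equal area, and the integrand is at least $1/R$ on $B_R(y)$ and at most $1/R$ outside. Now use Tonelli's theorem. Part (b) is (HLS).

(c) Since $\bar k*F=\overline{k*\bar F}$, it suffices to treat $K_1$ and $K_3$. With $\hat F(\xi)=\int e^{-i(x_1\xi_1+x_2\xi_2)}F\,dx$ and $\xi=\xi_1+i\xi_2$, the operators $\partial$ and $\bar\partial$ have symbols $\frac i2\bar\xi$ and $\frac i2\xi$. From $\bar\partial K_1=\delta$ and $\bar\partial^2K_3=\partial\delta$ we obtain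
\[
\hat K_1=-\frac{2i}\xi,\qquad\hat K_3=-\frac{2i\bar\xi}{\xi^2}
\]
for $\xi\ne0$. Both sides are distributions on $\mathbf R^2$ that are homogeneous of degree $-1$, because the Fourier transform takes degree $\gamma$ to degree $-2-\gamma$. Their difference is supported at the origin, so it is a finite combination of derivatives of $\delta$, which have degrees $\le-2$; hence it vanishes. Thus $F\mapsto\partial_j(k*F)$ is the multiplier with symbol $i\xi_j\hat k$, and (M) gives the bound for $F\in C_c^\infty$. For general $F$ apply this to $F_\tau$ and use (a) to pass to the limit.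
\end{proof}

\begin{lemma}[interior estimate]\label{lem:biharm}
Let $h\in L^1(B_r)$ satisfy $\Delta^2h=0$ in $B_r$ in the sense of distributions. Then $h$ is smooth in $B_r$, and for $r'<r$ and $k\ge0$
\[
\sup_{B_{r'}}|D^kh|\le C(k,r,r')\|h\|_{L^1(B_r)} .
\]
\end{lemma}

\begin{proof}
Take $\beta_1\in C_c^\infty(B_r)$ with $\beta_1=1$ near $\overline{B_{r'}}$, and put $F=\partial^2\bar\partial^2(\beta_1h)$. Where $\beta_1$ is locally constant, $F$ vanishes, so $F$ is supported in the compact set $Z=\operatorname{supp}\nabla\beta_1$, which does not meet $\overline{B_{r'}}$. By \eqref{eq:fund}, $\beta_1h=E*F$. Take $\beta_2\in C_c^\infty(\mathbf R^2)$ with $\beta_2=1$ near $Z$ and $\beta_2=0$ near $\overline{B_{r'}}$. Since $E$ is smooth off the origin, $E*F$ is smooth off $Z$, and for $x\in B_{r'}$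
\[
h(x)=\langle F,\beta_2E(x-\cdot)\rangle=\int\beta_1(y)h(y)\,\partial_y^2\bar\partial_y^2\bigl(\beta_2(y)E(x-y)\bigr)\,dy .
\]
All derivatives of $(x,y)\mapsto\beta_2(y)E(x-y)$ are bounded on $B_{r'}\times\mathbf R^2$, so we may differentiate under the integral.
\end{proof}

\section{The equation for the stream function}\label{sec:stream}

The map $u\mapsto Ru(x_0+R\,\cdot)$ preserves very weak solutions and the $L^2$ norm, and it multiplies $D^ku$ by $R^{k+1}$. So it suffices to prove Theorem~\ref{thm:eps} for $B_R(x_0)=B_1$. From now on $u$ is a very weak solution in $B_1$ and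
\[
\varepsilon=\|u\|_{L^2(B_1)}\le1 ,
\]
so that $\varepsilon^2\le\varepsilon$; we use this without comment.

There is a real $\psi\in W^{1,2}(B_1)$ with
\[
u=\nabla^\perp\psi=(-\partial_2\psi,\partial_1\psi),\qquad\int_{B_1}\psi=0,\qquad\|\psi\|_{W^{1,2}(B_1)}\le C\varepsilon .
\]
Indeed, mollifying $u(\lambda\,\cdot)$, $\lambda<1$, we obtain smooth divergence-free fields on $B_1$ that converge to $u$ in $L^2(B_1)$. Each has a smooth stream function with mean zero, and these converge in $W^{1,2}(B_1)$ by (P). The complex velocity is $w=u_1+iu_2=2i\bar\partial\psi$. Put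
\[
S=(\partial\psi)^2,\qquad\|S\|_{L^1(B_1)}=\varepsilon^2/4,
\]
and extend $S$ by zero to $\mathbf R^2$.

\begin{lemma}\label{lem:eq}
For every real $\eta\in C_c^\infty(B_1)$,
\begin{equation}\label{eq:stream}
2\int\psi\,\partial^2\bar\partial^2\eta=\operatorname{Im}\int S\,\bar\partial^2\eta .
\end{equation}
Equivalently, $2\,\partial^2\bar\partial^2\psi=\operatorname{Im}\bar\partial^2S$ in $B_1$.
\end{lemma}

\begin{proof}
Use $\varphi=\nabla^\perp\eta$ in \eqref{eq:vw}. The linear term is
\[
-\int u\cdot\Delta\varphi=-\int\nabla\psi\cdot\nabla\Delta\eta=\int\psi\,\Delta^2\eta=16\int\psi\,\partial^2\bar\partial^2\eta .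
\]
For the quadratic term note that $u\cdot\nabla=w\partial+\bar w\bar\partial$, that $\varphi_1+i\varphi_2=2i\bar\partial\eta$, and that the scalar product of $u$ with a vector $b_1+ib_2$ is $\operatorname{Re}(\bar w(b_1+ib_2))$. Therefore
\[
u_iu_j\,\partial_j\varphi_i=\operatorname{Re}\bigl(2i|w|^2\,\partial\bar\partial\eta\bigr)+\operatorname{Re}\bigl(2i\bar w^2\,\bar\partial^2\eta\bigr).
\]
The first term vanishes because $\partial\bar\partial\eta$ is real. In the second, $\bar w^2=(-2i\partial\psi)^2=-4S$, so it equals $\operatorname{Re}(-8iS\bar\partial^2\eta)=8\operatorname{Im}(S\bar\partial^2\eta)$. Dividing \eqref{eq:vw} by $8$ gives \eqref{eq:stream}.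
\end{proof}

Writing out $\Delta^2\psi=8\operatorname{Im}\bar\partial^2(\partial\psi)^2$ in real coordinates gives \eqref{eq:real}. The equation of Example~\ref{ex:loglog} reads $\Delta^2f=-16\,\partial\bar\partial|\partial f|^2$, so it consists of exactly the kind of term that vanished in the proof above. The difference can already be seen on radial functions.

\begin{example}[circular flows]\label{ex:radial}
Suppose $\psi$ is radial. Then $S=\frac14e^{-2i\theta}\psi'(r)^2$. If $\eta^\alpha(z)=\eta(e^{i\alpha}z)$, then $\bar\partial^2\eta^\alpha(z)=e^{-2i\alpha}(\bar\partial^2\eta)(e^{i\alpha}z)$ and $S(e^{-i\alpha}z)=e^{2i\alpha}S(z)$, so $\int S\bar\partial^2\eta^\alpha=\int S\bar\partial^2\eta$. Averaging over $\alpha$, we may replace $\eta$ on the right side of \eqref{eq:stream} by a radial function $g(|z|^2)$. Then $\bar\partial^2\eta=z^2g''(|z|^2)$ and $S\bar\partial^2\eta$ is real. So the right side vanishes, $\psi$ is biharmonic, and it is smooth by Lemma~\ref{lem:biharm}.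
\end{example}

To invert $\partial^2\bar\partial^2$ on $\bar\partial^2S$ we convolve $S$ with $\bar\partial^2E=N$. This kernel is bounded, whereas a term $\partial\bar\partial|\partial\psi|^2$ would produce the logarithmic kernel $\partial\bar\partial E$.

\begin{lemma}[representation]\label{lem:rep}
Let $0<r\le1$, let $\beta$ be a real measurable function with $|\beta|\le1$ and $\beta=1$ on $B_r$, and put $\Psi_\beta=\frac12\operatorname{Im}\bigl(N*(\beta S)\bigr)$. Then $|\Psi_\beta|\le C\varepsilon^2$ everywhere, and $\psi-\Psi_\beta$ is biharmonic in $B_r$ with $\|\psi-\Psi_\beta\|_{L^1(B_r)}\le C\varepsilon$. In particular, with $\Psi=\frac12\operatorname{Im}(N*S)$ and $h=\psi-\Psi$,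
\begin{equation}\label{eq:rep}
\partial\psi=\partial h+\partial\Psi\ \text{ in }B_1,\qquad\sup_{B_{1/2}}|\nabla h|\le C\varepsilon,\qquad\partial\Psi=\frac1{4i}\bigl(\bar K_1*S-K_3*\bar S\bigr).
\end{equation}
\end{lemma}

\begin{proof}
The bound on $\Psi_\beta$ follows from $|N|=1/\pi$. The operator $\partial^2\bar\partial^2$ has real coefficients and commutes with $\operatorname{Im}$, so \eqref{eq:fund} gives $2\,\partial^2\bar\partial^2\Psi_\beta=\operatorname{Im}\bar\partial^2(\beta S)$. In $B_r$ this equals $2\,\partial^2\bar\partial^2\psi$ by Lemma~\ref{lem:eq}. The bound on $\nabla h$ is Lemma~\ref{lem:biharm}. Finally $\Psi=\frac1{4i}(N*S-\bar N*\bar S)$, and $\partial N=\bar K_1$, $\partial\bar N=K_3$ by \eqref{eq:E}.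
\end{proof}

\section{The adjoint problem and a model computation}\label{sec:idea}

In this section we ignore cutoff functions in order to find the right objects. Freeze one factor of $S$: put $a=\partial\psi$, so that $S=a\,\partial\psi$. For real $\eta$ let $v=\partial^2\eta$; then $\bar\partial^2\eta=\bar v$, and \eqref{eq:stream} reads
\[
2\int\psi\,\bar\partial^2v=\operatorname{Im}\int a\bar v\,\partial\psi,\qquad\text{formally}\qquad\int\psi\,\bigl(2\bar\partial^2v+\operatorname{Im}\partial(a\bar v)\bigr)=0 .
\]
Suppose that for a real test function $G$ and $j\in\{1,2\}$ we can solve the \emph{adjoint problem}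
\begin{equation}\label{eq:adjoint}
2\bar\partial^2v+\operatorname{Im}\partial(a\bar v)=\partial_jG,\qquad v=\partial^2\eta,\quad\eta\text{ real}.
\end{equation}
Then $\int\partial_j\psi\,G$ equals the lower-order terms produced by the cutoff. If these are bounded by $C\varepsilon\|G\|_{4/3}$, then $\nabla\psi\in L^4$ locally, and the problem has become subcritical. Since $\bar N$ inverts $\bar\partial^2$ and $\operatorname{Im}\partial(a\bar v)=\frac1{2i}[\partial(a\bar v)-\bar\partial(\bar av)]$, convolving \eqref{eq:adjoint} with $\frac12\bar N$ and using \eqref{eq:E} gives the fixed point problem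
\begin{equation}\label{eq:T}
v=v_0+Tv,\qquad v_0=\tfrac12(\partial_j\bar N)*G,\qquad Tv=\tfrac i4\bigl[K_3*(a\bar v)-K_1*(\bar av)\bigr].
\end{equation}
The operator $T$ is linear over $\mathbf R$.

We need two things from $v$. The cutoff terms require a bound in $L^4$, and this is easy: $T$ has small norm on $L^4$ by (HLS). But the integral $\int a\bar v\,\partial\psi$ contains the product of two $L^2$ functions, and it makes sense only if $v$ is \emph{bounded}. This second requirement is qualitative, since no bound on $\|v\|_\infty$ in terms of $\|G\|_{4/3}$ is needed, but it cannot be dropped. For bounded $v$, Lemma~\ref{lem:kernels}(c) gives $\nabla Tv\in L^2$, which in the plane just fails to imply $Tv\in L^\infty$. We therefore work in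
\[
X=\{v\in L^\infty(\mathbf R^2;\mathbf C):\nabla v\in L^2\},\qquad\|v\|_X=\|v\|_\infty+\|\nabla v\|_2,
\]
which is a Banach space. The gradient bound will allow us, when estimating $Tv$ at a point $x$, to replace $v$ by its means over the circles centered at $x$. So the essential case is that of a function $v$ that is radial about $x$.

For $F\in L^1_{\mathrm{loc}}(\mathbf R^2)$, $x\in\mathbf R^2$ and $m\in\mathbf Z$, the \emph{$m$-th mode of $F$ about $x$} is
\[
[F]^x_m(r)=\frac1{2\pi}\int_0^{2\pi}e^{-im\theta}F(x+re^{i\theta})\,d\theta .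
\]
It is defined for almost every $r>0$, and changing $F$ on a null set changes it only for a null set of radii. Let $a\in L^2$ have compact support, let $x$ satisfy $(|\cdot|^{-1}*|a|)(x)<\infty$, and let $v(y)=b(|y-x|)$ with $b$ bounded. Since $rK_3(-re^{i\theta})=e^{-3i\theta}/\pi$ and $rK_1(-re^{i\theta})=-e^{-i\theta}/\pi$, polar coordinates about $x$ give
\begin{equation}\label{eq:radial}
Tv(x)=\frac i2\int_0^\infty\Bigl(\overline{b(r)}\,[a]^x_3(r)+b(r)\,\overline{[a]^x_{-1}(r)}\Bigr)\,dr .
\end{equation}
Thus we need the modes $3$ and $-1$ of $a$ to be integrable in $r$, uniformly in the center. The hypothesis $a\in L^2$ gives only $\int|[a]^x_m|^2\,r\,dr<\infty$, and it does not help that $a$ is the gradient of a real function.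

\begin{example}[the equation is needed]\label{ex:fail}
Let $f$ be real, radial, compactly supported, smooth off the origin and equal to $\log\log(1/|z|)$ near it. Let $a=\partial f\in L^2$ and $v=1\in X$. Then $K_1*\bar a=K_1*\bar\partial f=f$. Since $K_3(e^{i\alpha}z)=e^{-3i\alpha}K_3(z)$ and $a(e^{i\alpha}z)=e^{-i\alpha}a(z)$, the function $K_3*a$ is multiplied by $e^{-4i\alpha}$ under rotation and has zero mean on circles about $0$. Hence $[Tv]^0_0=-\frac i4f$, which is unbounded, and $T$ does not map $X$ into $L^\infty$.
\end{example}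

For a solution, \eqref{eq:rep} says that $a$ is a bounded function plus a superposition of translates of $\bar K_1$ and $K_3$ with an $L^1$ weight. The extreme case of an $L^1$ weight is a point mass.

\begin{example}[a point mass]\label{ex:point}
Take $x=0$ and the function $F(z)=\bar K_1(z-s)$ with $s>0$. Geometric series give
\[
\pi F(re^{i\theta})=\frac1{re^{-i\theta}-s}=
\begin{cases}
-\dfrac1s\displaystyle\sum_{n\ge0}\Bigl(\frac rs\Bigr)^ne^{-in\theta},&r<s,\\[3ex]
\dfrac1r\displaystyle\sum_{n\ge0}\Bigl(\frac sr\Bigr)^ne^{i(n+1)\theta},&r>s.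
\end{cases}
\]
The mode $3$ of $\pi F$ is $0$ for $r<s$ and $s^2/r^3$ for $r>s$. The mode $-1$ is $-r/s^2$ for $r<s$ and $0$ for $r>s$. Both have $L^1(dr)$ norm $\frac12$, whatever the value of $s$. The mode $1$ is $0$ for $r<s$ and $1/r$ for $r>s$, and its integral over $(0,1)$ is $\log(1/s)$, which is unbounded as the mass approaches the center.
\end{example}

The reason is visible in the second series. From far away the translate of $\bar K_1$ looks like $\bar K_1=e^{i\theta}/(\pi r)$ itself, up to an error $O(s/r^2)$, so only the mode $1$ decays as slowly as $1/r$. In the same way the only slowly decaying mode of a translate of $K_3$ is $-3$. The operator $T$ sees the modes $3$ and $-1$, and these avoid the modes $1$ and $-3$.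

\begin{remark}\label{rem:modes}
The operator $\partial$ maps $g(r)e^{im\theta}$ to $\frac12(g'+\frac mrg)e^{i(m-1)\theta}$. So the modes $3$ and $-1$ of $\partial\Psi$ come from the modes $4$ and $0$ of the stream function, while the modes $1$ and $-3$ come from the modes $\pm2$, which are those of $N$ and $\bar N$.
\end{remark}

\section{Integrability of the modes $3$ and $-1$}\label{sec:modes}

The argument just sketched works for any homogeneous kernel.

\begin{lemma}\label{lem:modes}
Let $k\in C^1(\mathbf R^2\setminus\{0\})$ be homogeneous of degree $-1$, with $|k|\le A|z|^{-1}$ and $|\nabla k|\le A|z|^{-2}$. Let $m\in\mathbf Z$ satisfy $\int_0^{2\pi}e^{-im\theta}k(e^{i\theta})\,d\theta=0$. Then for $F\in L^1(\mathbf R^2)$ and every $x\in\mathbf R^2$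
\[
\int_0^\infty\bigl|[k*F]^x_m(r)\bigr|\,dr\le CA\|F\|_1 .
\]
\end{lemma}

\begin{proof}
By translation let $x=0$. For $y\ne0$ and $r\ne|y|$ put $\kappa(r,y)=\frac1{2\pi}\int_0^{2\pi}e^{-im\theta}k(re^{i\theta}-y)\,d\theta$. We claim that
\begin{equation}\label{eq:kappa}
\int_0^\infty|\kappa(r,y)|\,dr\le CA\qquad(y\ne0).
\end{equation}
By homogeneity $\kappa(r,y)=s^{-1}\kappa(r/s,y/s)$ with $s=|y|$, so the left side is unchanged when $y$ is replaced by $y/|y|$. Let $|y|=1$. For $r<\frac12$ we have $|re^{i\theta}-y|\ge\frac12$ and $|\kappa|\le2A$. For $\frac12\le r\le2$ we use $dr\,d\theta\le2r\,dr\,d\theta$ and obtain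
\[
\int_{1/2}^2|\kappa|\,dr\le\frac1\pi\int_{B_2}\frac A{|z-y|}\,dz\le4A .
\]
For $r>2$ the hypothesis on $m$ and homogeneity allow us to subtract $k(re^{i\theta})$ under the integral that defines $\kappa$. The segment from $re^{i\theta}$ to $re^{i\theta}-y$ has length $1$ and stays at distance at least $r/2$ from the origin, so $|k(re^{i\theta}-y)-k(re^{i\theta})|\le4A/r^2$ and $\int_2^\infty|\kappa|\,dr\le2A$. This proves \eqref{eq:kappa}.

For $0<\tau<R$ the function $(r,\theta,y)\mapsto k(re^{i\theta}-y)F(y)$ is integrable on $(\tau,R)\times(0,2\pi)\times\mathbf R^2$, because $\int_{B_R}|z-y|^{-1}dz\le2\pi R$ for all $y$. By Fubini's theorem, $[k*F]^0_m(r)=\int\kappa(r,y)F(y)\,dy$ for almost every $r$. Integrate the absolute value in $r$ and apply Tonelli's theorem and \eqref{eq:kappa}.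
\end{proof}

The hypothesis on $m$ is used only for $r>2|y|$, and it cannot be omitted. Let $k=\bar K_1$ and $m=1$. By Example~\ref{ex:point} and rotation, $\kappa(r,y)=1/(\pi r)$ for $r>|y|$ and $0$ for $r<|y|$, so $[\bar K_1*F]^0_1(r)=\frac1{\pi r}\int_{B_r}F$. For $F=|y|^{-2}\log^{-2}(1/|y|)$ on $B_{1/2}$ this is $2/(r\log(1/r))$, which is not integrable at $r=0$.

We now fix the coefficient for the rest of the paper. Let $\rho=\frac1{32}$, and let $\chi\in C_c^\infty(B_{3\rho})$ satisfy $0\le\chi\le1$ and $\chi=1$ on $B_{2\rho}$. Put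
\[
a=\chi\,\partial\psi,\qquad\|a\|_2\le\varepsilon/2 .
\]

\begin{lemma}\label{lem:a}
For every $x\in\mathbf R^2$,
\[
\Lambda(x):=\int_0^\infty\Bigl(\bigl|[a]^x_3(r)\bigr|+\bigl|[a]^x_{-1}(r)\bigr|\Bigr)\,dr\le C\varepsilon .
\]
\end{lemma}

\begin{proof}
For any $F$, $m$ and $R\le\infty$ we have the crude bound
\begin{equation}\label{eq:crude}
\int_0^R\bigl|[F]^x_m(r)\bigr|\,dr\le\frac1{2\pi}\int_{B_R(x)}\frac{|F(y)|}{|y-x|}\,dy .
\end{equation}
If $|x|\ge4\rho$, then $|y-x|\ge\rho$ on the support of $a$, and \eqref{eq:crude} gives $\Lambda(x)\le C\|a\|_1\le C\varepsilon$.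

Let $|x|<4\rho$. Then $a$ vanishes on the circles $|y-x|=r$ with $r\ge7\rho$, so only $B_{7\rho}(x)\subset B_{11\rho}\subset B_{1/2}$ matters. Multiplication by $\chi$ mixes the modes, so we freeze $\chi$ at the center. By \eqref{eq:rep}, on $B_{7\rho}(x)$
\[
a=\chi\,\partial h+\bigl(\chi-\chi(x)\bigr)\,\partial\Psi+\chi(x)\,\partial\Psi .
\]
By \eqref{eq:crude}, the first term contributes at most $C\sup_{B_{1/2}}|\nabla h|\le C\varepsilon$. In the second, $|\chi(y)-\chi(x)|\le C|y-x|$ cancels the denominator in \eqref{eq:crude}, and the contribution is at most $C\|\partial\Psi\|_{L^1(B_{1/2})}\le C\|S\|_1$ by Lemma~\ref{lem:kernels}(a). In the third, $\partial\Psi=\frac1{4i}(\bar K_1*S-K_3*\bar S)$. On the unit circle $\bar K_1$ and $K_3$ are multiples of $e^{i\theta}$ and $e^{-3i\theta}$, so Lemma~\ref{lem:modes} applies to both kernels with $m=3$ and with $m=-1$. The contribution is again at most $C\|S\|_1\le C\varepsilon^2$.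
\end{proof}

\section{The operator $T$ is a contraction}\label{sec:T}

Let $T$ be given by \eqref{eq:T} with $a=\chi\,\partial\psi$.

\begin{proposition}\label{prop:T}
There is an absolute constant $C_*$ such that $\|Tv\|_4\le C_*\varepsilon\|v\|_4$ for $v\in L^4$ and $\|Tv\|_X\le C_*\varepsilon\|v\|_X$ for $v\in X$.
\end{proposition}

\begin{proof}
\emph{The $L^4$ bound.} H\"older's inequality gives $\|av\|_{4/3}\le\|a\|_2\|v\|_4$, and Lemma~\ref{lem:kernels}(b) applies.

\emph{The gradient.} For $v\in X$ the functions $a\bar v$ and $\bar av$ lie in $L^2$ and have compact support. Lemma~\ref{lem:kernels}(c) with $s=2$ gives $\|\nabla Tv\|_2\le C\|a\|_2\|v\|_\infty$.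

\emph{The $L^\infty$ bound.} Let $v\in X$ and fix $x$ with $(|\cdot|^{-1}*|a|)(x)<\infty$. Almost every $x$ has this property, because $a\in L^1$. Let $b=[v]^x_0$ be the circular mean, so $|b|\le\|v\|_\infty$, and put $v^x(y)=b(|y-x|)$. We claim that
\begin{equation}\label{eq:hardy}
\int\frac{|v(y)-v^x(y)|^2}{|y-x|^2}\,dy\le\|\nabla v\|_2^2 .
\end{equation}
For smooth $v$, (W) on each circle and $|\partial_\theta v|\le r|\nabla v|$ bound the left side by
\[
\int_0^\infty\!\!\int_0^{2\pi}|\partial_\theta v|^2\,d\theta\,\frac{dr}r\le\|\nabla v\|_2^2 .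
\]
For general $v$ apply this to $v_\tau$, for which $\|\nabla v_\tau\|_2\le\|\nabla v\|_2$. On each annulus $\{R^{-1}<|y-x|<R\}$ the map $v\mapsto(v-v^x)/|y-x|$ is bounded in $L^2$ and $v_\tau\to v$ in $L^2$. Let $\tau\to0$ and then $R\to\infty$.

The integrals that define $Tv(x)$, $Tv^x(x)$ and $T(v-v^x)(x)$ converge absolutely, and $Tv(x)$ is the sum of the other two. By the Cauchy--Schwarz inequality and \eqref{eq:hardy},
\[
|T(v-v^x)(x)|\le\frac1{2\pi}\int|a(y)|\,\frac{|v(y)-v^x(y)|}{|y-x|}\,dy\le C\varepsilon\|\nabla v\|_2 .
\]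
By \eqref{eq:radial} and Lemma~\ref{lem:a}, $|Tv^x(x)|\le\frac12\Lambda(x)\|v\|_\infty\le C\varepsilon\|v\|_\infty$.
\end{proof}

The $L^4$ bound, the gradient bound and the estimate of $T(v-v^x)(x)$ hold for every $a\in L^2$ with compact support. The equation enters only through Lemma~\ref{lem:a}.

Fix $\varepsilon_0\in(0,1]$ with $C_*\varepsilon_0\le\frac12$, and assume from now on that $\varepsilon\le\varepsilon_0$. This is the only place where smallness, beyond $\varepsilon\le1$, is used. The operator $T$ has norm at most $\frac12$ on $X$, on $L^4$, and hence on the Banach space $X\cap L^4$ with the norm $\max(\|\cdot\|_X,\|\cdot\|_4)$.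

\section{The localized equation}\label{sec:local}

The solution $\eta$ of the adjoint problem is neither smooth nor compactly supported, so we have to extend \eqref{eq:stream} to such test functions. Let $\zeta\in C_c^\infty(B_{2\rho})$ be real with $\zeta=1$ on $B_\rho$, and put $\widetilde\psi=\zeta\psi$, a real function in $W^{1,2}(\mathbf R^2)$ with compact support in $B_{2\rho}$.

\begin{lemma}\label{lem:local}
There is a continuous real-linear functional $\mathcal R$ on the real space $W^{2,4}(B_{2\rho})$ with
\begin{equation}\label{eq:Rbound}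
|\mathcal R(\eta)|\le C\varepsilon\|D^2\eta\|_{L^4(B_{2\rho})}
\end{equation}
such that, for every real $\eta\in W^{2,4}_{\mathrm{loc}}(\mathbf R^2)$ with $v=\partial^2\eta\in X$,
\begin{equation}\label{eq:local}
-2\int\bar\partial\widetilde\psi\,\bar\partial v-\operatorname{Im}\int a\bar v\,\partial\widetilde\psi=\mathcal R(\eta).
\end{equation}
\end{lemma}

\begin{proof}
\emph{Step 1: smooth $\eta$.} Let $\eta\in C^\infty(\mathbf R^2)$ be real, $v=\partial^2\eta$, and use $\zeta\eta$ in \eqref{eq:stream}. On the left,
\[
2\int\psi\,\partial^2\bar\partial^2(\zeta\eta)=2\int\widetilde\psi\,\bar\partial^2v+2\int\psi\,Q\eta,\qquad Q\eta=\partial^2\bar\partial^2(\zeta\eta)-\zeta\,\partial^2\bar\partial^2\eta,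
\]
and $\int\widetilde\psi\,\bar\partial^2v=-\int\bar\partial\widetilde\psi\,\bar\partial v$. On the right, $\bar\partial^2(\zeta\eta)=\zeta\bar v+2\bar\partial\zeta\,\bar\partial\eta+\eta\,\bar\partial^2\zeta$. Since $\chi=1$ on the support of $\zeta$,
\[
\zeta S=\partial\psi\,(\partial\widetilde\psi-\psi\,\partial\zeta)=a\,\partial\widetilde\psi-\psi\,\partial\psi\,\partial\zeta .
\]
This gives \eqref{eq:local} with
\[
\mathcal R(\eta)=-2\int\psi\,Q\eta-\operatorname{Im}\int\psi\,\partial\psi\,\partial\zeta\,\bar\partial^2\eta+\operatorname{Im}\int S\bigl(2\bar\partial\zeta\,\bar\partial\eta+\eta\,\bar\partial^2\zeta\bigr).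
\]

\emph{Step 2: the bound.} By the Leibniz rule $Q\eta$ is a linear combination of products $D^\alpha\zeta\,D^\gamma\eta$ with $|\alpha|+|\gamma|=4$ and $|\gamma|\le3$. In the terms with $|\gamma|=3$ we move one derivative from $\eta$ onto $\psi D^\alpha\zeta$, which lies in $W^{1,2}$ and has compact support in $B_{2\rho}$. After this, the first integral is a sum of terms $\int F_\gamma D^\gamma\eta$ with $|\gamma|\le2$, $\operatorname{supp}F_\gamma\subset B_{2\rho}$ and $\|F_\gamma\|_2\le C\|\psi\|_{W^{1,2}(B_1)}\le C\varepsilon$. In the second integral, H\"older's inequality and (S) give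
\[
\|\psi\,\partial\psi\|_{L^{4/3}(B_1)}\le\|\psi\|_{L^4(B_1)}\|\partial\psi\|_{L^2(B_1)}\le C\varepsilon^2,
\]
and this is paired with $\bar\partial^2\eta\in L^4(B_{2\rho})$. In the third, $S\in L^1$ is paired with $\eta$ and $\nabla\eta$, whose suprema on $B_{2\rho}$ are at most $C\|\eta\|_{W^{2,4}(B_{2\rho})}$ by (S). So $\mathcal R$, in its integrated form, is defined on $W^{2,4}(B_{2\rho})$, and $|\mathcal R(\eta)|\le C\varepsilon\|\eta\|_{W^{2,4}(B_{2\rho})}$.

If $\ell$ is real and affine, then $\partial^2\ell=0$, and Step~1 gives $\mathcal R(\ell)=0$. Given $\eta$, choose $\ell$ so that $\nabla(\eta-\ell)$ and $\eta-\ell$ have mean zero on $B_{2\rho}$. Two applications of (P) give $\|\eta-\ell\|_{W^{2,4}(B_{2\rho})}\le C\|D^2\eta\|_{L^4(B_{2\rho})}$, and \eqref{eq:Rbound} follows.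

\emph{Step 3: general $\eta$.} Let $\eta\in W^{2,4}_{\mathrm{loc}}$ be real with $v=\partial^2\eta\in X$. The mollifications $\eta_\tau$ are real and smooth, $\partial^2\eta_\tau=v_\tau$, and \eqref{eq:local} holds for them. As $\tau\to0$ we have $\eta_\tau\to\eta$ in $W^{2,4}(B_{2\rho})$ and $\bar\partial v_\tau\to\bar\partial v$ in $L^2$, which takes care of the right side and of the first integral. Along a sequence $\tau\to0$, $v_\tau\to v$ almost everywhere, and $|v_\tau|\le\|v\|_\infty$. Since $a\,\partial\widetilde\psi\in L^1$, the second integral converges by dominated convergence. This is the point at which $v\in L^\infty$ is needed.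
\end{proof}

\section{The $L^4$ estimate}\label{sec:L4}

\begin{proposition}\label{prop:L4}
If $\varepsilon\le\varepsilon_0$, then $\|u\|_{L^4(B_{3/4})}\le C\varepsilon$.
\end{proposition}

\begin{proof}
Let $G\in C_c^\infty(\mathbf R^2)$ be real and $j\in\{1,2\}$.

\emph{The fixed point.} Let $v_0=\frac12(\partial_j\bar N)*G$, where $\partial_1\bar N=K_3+K_1$ and $\partial_2\bar N=i(K_3-K_1)$. The function $v_0$ is bounded because $|\cdot|^{-1}*|G|$ is bounded. Lemma~\ref{lem:kernels} gives $\nabla v_0\in L^2$ and $\|v_0\|_4\le C\|G\|_{4/3}$. So $v_0\in X\cap L^4$, the series $v=\sum_{n\ge0}T^nv_0$ converges in $X\cap L^4$, and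
\[
v=v_0+Tv,\qquad\|v\|_4\le2\|v_0\|_4\le C\|G\|_{4/3}.
\]

\emph{The real potential.} We must show that $v=\partial^2\eta$ for a real $\eta$. Define the real distribution with compact support
\[
g=\tfrac12\partial_jG-\tfrac12\operatorname{Im}\partial(a\bar v)=\tfrac12\partial_jG+\tfrac i4\bigl[\partial(a\bar v)-\bar\partial(\bar av)\bigr],
\]
and let $\eta=E*g$, which is real because $E$ is. By \eqref{eq:E} and \eqref{eq:fund},
\[
\partial^2\eta=\bar N*g=\tfrac12(\partial_j\bar N)*G+\tfrac i4\bigl[K_3*(a\bar v)-K_1*(\bar av)\bigr]=v_0+Tv=v,\qquad\bar\partial^2v=g .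
\]
Thus $\eta$ solves the adjoint problem \eqref{eq:adjoint}. Moving the derivative in $g$ onto $E$, we see that $D^l\eta$ for $l=0,1,2$ is a linear combination of convolutions of components of $D^{l+1}E$ with $G$, $a\bar v$ and $\bar av$, which are $L^2$ functions with compact support. For $l=0,1$ the kernels are in $L^2_{\mathrm{loc}}$, so $\eta$ and $\nabla\eta$ are locally bounded. For $l=2$ the kernels are combinations of elements of $\mathcal K$, and Lemma~\ref{lem:kernels}(b) gives
\begin{equation}\label{eq:D2eta}
\|D^2\eta\|_4\le C\bigl(\|G\|_{4/3}+\|a\|_2\|v\|_4\bigr)\le C\|G\|_{4/3}.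
\end{equation}
Hence $\eta\in W^{2,4}_{\mathrm{loc}}$ and $\partial^2\eta=v\in X$, so \eqref{eq:local} holds for $\eta$.

\emph{The duality identity.} Pair $\bar\partial^2v=g$ with a real $\phi\in C_c^\infty(\mathbf R^2)$ and multiply by $2$:
\[
-2\int\bar\partial\phi\,\bar\partial v=-\int\partial_j\phi\,G+\operatorname{Im}\int a\bar v\,\partial\phi .
\]
Since $\bar\partial v$, $G$ and $a\bar v$ lie in $L^2$, both sides are continuous in $\phi$ for the $W^{1,2}$ norm, and the identity holds for $\phi=\widetilde\psi$. Inserting it in \eqref{eq:local}, the terms with $a$ cancel and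
\[
-\int\partial_j\widetilde\psi\,G=\mathcal R(\eta).
\]
By \eqref{eq:Rbound} and \eqref{eq:D2eta}, $|\int\partial_j\widetilde\psi\,G|\le C\varepsilon\|G\|_{4/3}$ for all real $G\in C_c^\infty$. These are dense in the real space $L^{4/3}$, whose dual is $L^4$, so $\|\nabla\widetilde\psi\|_4\le C\varepsilon$. Since $\widetilde\psi=\psi$ on $B_\rho$, we obtain $\|u\|_{L^4(B_\rho)}\le C\varepsilon$.

\emph{Covering.} For $x_0\in B_{3/4}$ the field $\frac14u(x_0+\frac14\,\cdot)$ is a very weak solution in $B_1$ with $L^2$ norm at most $\varepsilon\le\varepsilon_0$. What we have proved, applied to this field, gives $\|u\|_{L^4(B_{\rho/4}(x_0))}\le C\varepsilon$. An absolute number of such discs covers $B_{3/4}$.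
\end{proof}

\section{From $L^4$ to smoothness}\label{sec:boot}

Once $S$ lies in some $L^s$ with $s>1$, singular integral estimates are available, and $\psi$ gains two derivatives over $S$.

\begin{lemma}\label{lem:gain}
Let $\frac12<r'<r\le\frac34$, $k\ge0$, $1<s<\infty$, and $S\in W^{k,s}(B_r)$. Then $\psi\in W^{k+2,s}(B_{r'})$ and
\[
\|\psi\|_{W^{k+2,s}(B_{r'})}\le C(k,s,r,r')\bigl(\varepsilon+\|S\|_{W^{k,s}(B_r)}\bigr).
\]
\end{lemma}

\begin{proof}
Let $r''=(r+r')/2$, and take $\beta\in C_c^\infty(B_r)$ with $0\le\beta\le1$ and $\beta=1$ on $B_{r''}$. By Lemmas~\ref{lem:rep} and~\ref{lem:biharm}, every derivative of $\psi-\Psi_\beta$ of order at most $k+2$ is bounded on $B_{r'}$ by $C(k,r,r')\varepsilon$, and $|\Psi_\beta|\le C\varepsilon^2$. It remains to estimate the derivatives of $\Psi_\beta$. The function $\beta S$ lies in $W^{k,s}(\mathbf R^2)$ and is supported in $B_1$. A derivative of $\Psi_\beta$ of order $l+1$, $0\le l\le k$, is a linear combination of real and imaginary parts of functions $k_0*D^\gamma(\beta S)$ with $k_0\in\mathcal K$ and $|\gamma|=l$.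 By Lemma~\ref{lem:kernels}(c), the gradients of these functions are bounded in $L^s$ by $C(s)\|\beta S\|_{W^{k,s}}$. This covers the orders $2,\dots,k+2$. For the order $1$, only the values of $k_0$ on $B_2$ affect $k_0*(\beta S)$ on $B_1$, and Young's inequality gives $\|k_0*(\beta S)\|_{L^s(B_1)}\le\|k_0\|_{L^1(B_2)}\|\beta S\|_s$.
\end{proof}

We also use that $W^{k+1,4}(B)$ is an algebra for a disc $B$ and $k\ge0$. In each Leibniz term $D^\alpha F_1\,D^\gamma F_2$ with $|\alpha|+|\gamma|\le k+1$, one of the two orders is at most $k$. That factor lies in $W^{1,4}(B)\subset L^\infty(B)$ and the other lies in $L^4(B)$. This gives $\|F_1F_2\|_{W^{k+1,4}}\le C(k,B)\|F_1\|_{W^{k+1,4}}\|F_2\|_{W^{k+1,4}}$ for smooth functions, and in general by density.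

\begin{proof}[Proof of Theorem~\ref{thm:eps}]
We may assume $B_R(x_0)=B_1$ and $\varepsilon\le\varepsilon_0$. Put $r_j=\frac12+2^{-j-2}$ for $j\ge0$, so that $r_0=\frac34$ and $r_j$ decreases to $\frac12$. Since $|S|=|u|^2/4$, Proposition~\ref{prop:L4} gives $\|S\|_{L^2(B_{r_0})}\le C\varepsilon^2$. Lemma~\ref{lem:gain} with $k=0$, $s=2$ gives $\|\psi\|_{W^{2,2}(B_{r_1})}\le C\varepsilon$. By (S), $\|\nabla\psi\|_{L^8(B_{r_1})}\le C\varepsilon$, and therefore $\|S\|_{L^4(B_{r_1})}\le C\varepsilon^2$.

We show by induction that $\|S\|_{W^{k,4}(B_{r_{k+1}})}\le C(k)\varepsilon$ for all $k\ge0$. The case $k=0$ has just been proved. If the bound holds for $k$, Lemma~\ref{lem:gain} with $s=4$ gives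
\begin{equation}\label{eq:ind}
\|\nabla\psi\|_{W^{k+1,4}(B_{r_{k+2}})}\le C(k)\varepsilon ,
\end{equation}
and the algebra property gives $\|S\|_{W^{k+1,4}(B_{r_{k+2}})}\le C(k)\varepsilon^2\le C(k+1)\varepsilon$. So \eqref{eq:ind} holds for all $k$, and $\|u\|_{W^{k+1,4}(B_{1/2})}\le C(k)\varepsilon$. By (S), every weak derivative of $u$ has a continuous representative on $\overline{B_{1/2}}$, with $\sup_{B_{1/2}}|D^ku|\le C_k\varepsilon$. Hence $u$ agrees almost everywhere in $B_{1/2}$ with a $C^\infty$ field that satisfies the stated bounds.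
\end{proof}

\begin{thebibliography}{1}

\bibitem{notes}
\emph{1.1 Examples of fluid flows},
\texttt{https://www-users.cse.umn.edu/\textasciitilde sverak/course-notes2011.pdf}.

\end{thebibliography}
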